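# Factoring null sequences and bounded approximate identities in separable uniform algebras

## 1. One divisor for every null sequence

Let $B$ be a commutative Banach algebra, not assumed to have an identity. A *null sequence* in $B$ is a sequence $(c_n)$ in $B$ with $\|c_n\|\to0$. Suppose we want to pull a common factor out of a null sequence: to find $a\in B$ and elements $b_n\in B$ with $c_n=ab_n$ for all $n$. I call $a$ the *divisor* and the $b_n$ the *quotients*. The easiest situation is the one where a single divisor serves all null sequences.

**Proposition 1.** Suppose there is one $a\in B$ such that every null sequence $(c_n)$ in $B$ can be written $c_n=ab_n$ with $b_n\in B$. Then $B$ has an identity element $e$. If moreover $B\neq\{0\}$ and $\|f^2\|=\|f\|^2$ for all $f\in B$, then $\|e\|=1$.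

*Proof.* For any $b\in B$ the sequence $(b,0,0,\dots)$ is null, so $b\in aB$. Hence $B=aB$. In particular $a=ae$ for some $e\in B$. If $b\in B$ is arbitrary, write $b=ac$; then
$$be=ace=(ae)c=ac=b .$$
So $e$ is an identity. If $B\ne\{0\}$ then $e\ne0$, and $\|e\|=\|e^2\|=\|e\|^2$ gives $\|e\|=1$. $\square$

The identity is the quotient "$a/a$", and it acts as an identity on everything that $a$ divides. The same works if countably many divisors suffice.

**Proposition 2.** Suppose there are $a^{(1)},a^{(2)},\ldots\in B$ such that every null sequence in $B$ factors, as above, with one of the $a^{(i)}$ as divisor. Then the conclusions of Proposition 1 hold.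

*Proof.* Again by looking at $(b,0,0,\dots)$ we get $B=\bigcup_i a^{(i)}B$. By the Baire category theorem some $a^{(i)}B$ is not meager in $B$. It is the range of the bounded linear map $g\mapsto a^{(i)}g$, and by the open mapping theorem a bounded linear map between Banach spaces with non-meager range is onto. So $a^{(i)}B=B$, and the proof of Proposition 1 applies with $a=a^{(i)}$. $\square$

What changes in general? There are uncountably many null sequences, and each may need its own divisor. If $B$ is separable, though, uncountably many divisors cannot stay far apart from each other. So instead of "$a/a$" we may hope to form the quotient of $a$ by a *nearby* divisor $\alpha$, and to get an approximate identity in place of an identity. The question of this lecture is whether this approximate identity can be made bounded.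

## 2. Uniform algebras, factorization and the theorem

**Definition (uniform algebra).** Let $X$ be a non-empty compact Hausdorff space and $C(X)$ the algebra of all continuous complex-valued functions on $X$. A *uniform algebra* on $X$ is a closed subalgebra $A$ of $C(X)$, with the uniform norm, that contains the constants and separates the points of $X$.

A maximal ideal $M$ of $A$ is closed, so it is a commutative Banach algebra in its own right. Since the norm is a supremum of $|f|$,
$$\|f^2\|=\|f\|^2\qquad(f\in M). \tag{1}$$

**Definition (approximate identities).** An *approximate identity* in a commutative Banach algebra $B$ is a net $(e_\alpha)$ in $B$ with $\lim_\alpha\|be_\alpha-b\|=0$ for every $b\in B$; no boundedness is required. It is a *bounded approximate identity* if also $\sup_\alpha\|e_\alpha\|<\infty$. It is *sequential* if the net is a sequence.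

**Definition (factorization).** Write $c_0(B)$ for the space of null sequences in $B$. *Null sequences in $B$ factor* if for each null sequence $(a_n)$ in $B$ there are $a\in B$ and $(b_n)\in c_0(B)$ with $a_n=ab_n$ for all $n\in\mathbb N$.

Note that the quotients are required to form a null sequence again. Here are three examples that can be done by hand.

*Example: $c_0$.* The algebra $c_0$ of scalar null sequences is the maximal ideal of functions vanishing at $\infty$ in $C(\mathbb N\cup\{\infty\})$. The indicators of $\{1,\dots,n\}$ form an approximate identity of norm $1$. Null sequences factor: given $a_n\in c_0$ with $\|a_n\|\to0$, let $h(k)=\sup_n|a_n(k)|$. For $\delta>0$ only finitely many $n$ have $\|a_n\|\ge\delta$, and each of these $a_n$ lies in $c_0$, so $h(k)\to0$. Put $a=h^{1/2}$ and $b_n=a_n/h^{1/2}$ (and $b_n(k)=0$ where $h(k)=0$). Then $a_n=ab_n$ and $|b_n(k)|\le|a_n(k)|^{1/2}$, so $b_n\in c_0$ and $\|b_n\|\le\|a_n\|^{1/2}\to0$.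

*Example: the disc algebra.* Let $A$ be the algebra of continuous functions on the closed unit disc that are analytic in the open disc. In $M_0=\{f\in A:f(0)=0\}$ null sequences do not factor: already $(z,0,0,\dots)$ cannot be written with $z=ab_1$, because $ab_1$ has a zero of order at least $2$ at $0$. In $M_1=\{f\in A:f(1)=0\}$ the functions
$$v_\delta(z)=\frac{1-z}{1+\delta-z}\qquad(\delta>0)$$
satisfy $\|v_\delta\|\le1$, since $\operatorname{Re}(1-z)\ge0$ gives $|1-z|\le|1-z+\delta|$. Further $1-v_\delta=\delta/(1+\delta-z)$ is bounded by $1$ and tends to $0$ uniformly away from $z=1$ as $\delta\to0$. So $gv_\delta\to g$ for $g\in M_1$, and $M_1$ has a bounded approximate identity.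

*Example: unbounded approximate identities.* In $\ell^1$ with pointwise product the indicators of $\{1,\dots,n\}$ form an approximate identity with norms $n$. Null sequences do not factor there: a product of two elements of $\ell^1$ lies in $\ell^{1/2}$ by the Cauchy–Schwarz inequality, and $(1/k^2)_k\in\ell^1$ is not in $\ell^{1/2}$. (This algebra does not satisfy (1).)

Three facts frame the question.

1. (Cohen's factorization theorem) If a commutative Banach algebra has a bounded approximate identity, then null sequences in it factor.
2. (Dixon) A separable Banach algebra in which null sequences factor has an approximate identity.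
3. There is a non-zero maximal ideal $M$ in a uniform algebra such that null sequences in $M$ factor but $M$ has no bounded approximate identity. This $M$ is not separable.

So: let $M$ be a separable, non-zero maximal ideal in a uniform algebra such that null sequences in $M$ factor. Must $M$ have a bounded approximate identity? The answer is yes, and the bound can be taken to be $1$.

**Theorem 3.** Let $B\neq\{0\}$ be a separable commutative Banach algebra with $\|f^2\|=\|f\|^2$ for all $f\in B$ (for example, a separable non-zero maximal ideal of a uniform algebra). Suppose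

(F) for each null sequence $(c_n)$ in $B$ there are $a\in B$ and a bounded sequence $(b_n)$ in $B$ with $c_n=ab_n$ for all $n$.

Then $B$ has a sequential approximate identity bounded by $1$.

A null sequence is bounded, so (F) holds whenever null sequences in $B$ factor. Together with (1), this shows that Theorem 3 answers the question: such an $M$ has a sequential approximate identity $(v_m)$ with $\|v_m\|\le1$ for all $m$.

From here on $B$ is as in Theorem 3, and the following is fixed:

- $U=\{f\in B:\|f\|\le1\}$.
- $D_1\subset D_2\subset\cdots\subset U$ are non-empty finite sets with $\bigcup_nD_n$ dense in $U$. They exist because $U$ is separable: take a dense sequence $(u_k)$ in $U$ and $D_n=\{u_1,\dots,u_n\}$.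
- $(1-p)g$ means $g-pg\in B$, for $p,g\in B$, and similarly for longer products.

Hypothesis (F) is not used until Section 3, and Section 4 does not use it at all.

## 3. Quotients of nearby divisors

**Coding null sequences.** To have many divisors to compare, we write down a large family of null sequences indexed by $\mathbb N^{\mathbb N}$. Put $s_j=2^{-(j-1)}$ for $j\ge1$. For $\mathbf n=(n_1,n_2,\dots)\in\mathbb N^{\mathbb N}$ list the elements $s_1d$ $(d\in D_{n_1})$, then $s_2d$ $(d\in D_{n_2})$, then $s_3d$ $(d\in D_{n_3})$, and so on. The blocks are finite and the $j$-th block has norms at most $s_j$, so the list is a null sequence. By (F) it has a divisor with quotients bounded in norm by some $K>0$. Multiply the divisor by $K$ and divide the quotients by $K$: this gives $a_{\mathbf n}\in B$ such that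
$$\text{for all } j\ge1 \text{ and } d\in D_{n_j} \text{ there is } g\in U \text{ with } s_jd=a_{\mathbf n}g. \tag{2}$$
Fix one such $a_{\mathbf n}$ for each $\mathbf n$. All information about the size of the quotients now sits in $\|a_{\mathbf n}\|$, over which we have no control.

For a finite sequence $\sigma=(n_1,\dots,n_\ell)$ (possibly $\ell=0$, the empty sequence) let $\sigma^\frown n=(n_1,\dots,n_\ell,n)$. An infinite sequence *extends* $\sigma$ if $\sigma$ is an initial segment of it.

The next lemma makes "$a/\alpha$ is an approximate identity on what $\alpha$ divides" precise.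

**Lemma 4.** Let $\varepsilon>0$, $\ell\ge0$, $\sigma=(n_1,\dots,n_\ell)$, let $I\subset\mathbb N$ be infinite, and let $\varphi\in\mathbb N^{\mathbb N}$. For each $n\in I$ let $\psi_n\in\mathbb N^{\mathbb N}$ extend $\sigma^\frown n$ and satisfy $\|a_\varphi-a_{\psi_n}\|\le\varepsilon$. Then there are $N>0$, numbers $t_n\ge0$ $(n\in I)$ with $t_n\to0$, and $q_n\in B$ $(n\in I)$ such that for all $n\in I$
$$\|q_n\|\le N, \tag{3}$$
$$\|dq_n-d\|\le\frac{\varepsilon+t_n}{s_j}\quad(d\in D_{n_j},\ 1\le j\le\ell), \qquad \|dq_n-d\|\le\frac{\varepsilon+t_n}{s_{\ell+1}}\quad(d\in D_n). \tag{4}$$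

*Proof.* Put $a=a_\varphi$, $\alpha_n=a_{\psi_n}$, and choose $R>0$ with $R\ge\|a\|$, so that $a/R\in U$. We want $q_n$ with $\alpha_nq_n$ close to $a$. We cannot divide $a$ itself by $\alpha_n$, but we can divide elements of $D_n$.

Let $d_n\in D_n$ be an element of $D_n$ nearest to $a/R$, and $t_n=\|a-Rd_n\|$. Since the $D_n$ increase and their union is dense in $U$, $t_n\to0$. The $(\ell+1)$-st entry of $\psi_n$ is $n$, so by (2) for $\psi_n$ with $j=\ell+1$ there is $g_n\in U$ with $s_{\ell+1}d_n=\alpha_ng_n$. Put
$$q_n=\frac{R}{s_{\ell+1}}\,g_n .$$
Then $\|q_n\|\le N:=R/s_{\ell+1}$, which does not depend on $n$, and $\alpha_nq_n=Rd_n$. Hence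
$$\|\alpha_nq_n-\alpha_n\|\le\|Rd_n-a\|+\|a-\alpha_n\|\le t_n+\varepsilon .$$
Now let $d\in D_{n_j}$ with $j\le\ell$, or $d\in D_n$ and $j=\ell+1$. In both cases (2) for $\psi_n$ gives $g\in U$ with $s_jd=\alpha_ng$, so
$$\|dq_n-d\|=s_j^{-1}\|g(\alpha_nq_n-\alpha_n)\|\le\frac{\varepsilon+t_n}{s_j}. \qquad\square$$

**A first attempt.** Fix $\varepsilon=\frac14$. By separability, $B=\bigcup_{i\in\mathbb N}V_i$ with $\operatorname{diam}V_i\le\varepsilon$. The sets $\{\mathbf n:a_{\mathbf n}\in V_i\}$ cover $\mathbb N^{\mathbb N}$, which is completely metrizable as a product of discrete spaces. So by the Baire category theorem one of these sets is dense among the extensions of some $\sigma=(n_1,\dots,n_\ell)$. Choosing $\varphi$ and all the $\psi_n$, $n\in\mathbb N$, in that set, we get the elements $q_n$ of Lemma 4.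

What would suffice to finish? As we shall see in Lemma 6, it is enough to have, for infinitely many $n$, elements with a *common* norm bound that move each $d\in D_n$ by at most a fixed $\eta<1$. There are two ways to try to read this off from (3) and (4).

- Use the second half of (4), where $n$ is free. The norms are bounded by $N$, but the error is about $\varepsilon/s_{\ell+1}=2^\ell\varepsilon$. The level $\ell$ is handed to us by Baire category after $\varepsilon$ has been fixed, so nothing makes this less than $1$. Other weights do not help: we need $s_j\to0$ to have null sequences.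
- Use the first half of (4) with $j=1$. The error is $\varepsilon+t_n$, close to $\frac14$. But this concerns one set $D_{n_1}$ only. We may of course run the Baire argument separately inside the set of extensions of each $(n_1)$, $n_1\in\mathbb N$. Then every $D_{n_1}$ gets an approximate unit with error at most $\frac12$, of norm at most $R/s_{\ell+1}$, where now $R$ and $\ell$ depend on $n_1$. There is no common bound.

So the approach stops at the norm. Small error is available at level $1$, but the norm is dictated by a level $\ell$ and a number $R$ that we cannot control. Condition $\|f^2\|=\|f\|^2$ has not been used yet. We now use it to make the norm forget $R$ and $\ell$.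

## 4. Averaging and squaring

Consider first a toy example. In $c_0$ let $q_n$ be $1$ on $\{1,\dots,n\}$, $3$ at $n+1$, and $0$ beyond. Then $dq_n\to d$ for every $d\in c_0$ and $\|q_n\|=3$. The average of $q_m,\dots,q_{m+k-1}$ equals $1$ on $\{1,\dots,m\}$, and at $m+i$ with $1\le i\le k$ it equals $(3+(k-i))/k\le1+2/k$; beyond it is $0$. So averages of the $q_n$ have norm at most $1+2/k$: the bumps sit in different places and average out. The general reason is algebraic. If $q$ is given and $q'$ is taken much later in the sequence, then $qq'\approx q$, so the cross term in $(q+q')^2=q^2+q'^2+2qq'$ has norm about $\|q\|$ and not $\|q\|\,\|q'\|$. If $q$ and $q'$ both have nearly the smallest possible norm $L$ among averages, then, since $\frac12(q+q')$ is also an average,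
$$4L^2\lesssim\|(q+q')^2\|\lesssim2L^2+2L,$$
and so $L\le1$. The lemma carries this out when $q_n$ is only an approximate unit with error $C$.

**Lemma 5.** Let $C\ge0$, let $I\subset\mathbb N$ be infinite, and let $(q_n)_{n\in I}$ be a bounded family in $B$ such that $\limsup_{n\in I}\|dq_n-d\|\le C$ for every $d\in\bigcup_mD_m$. Then:

(a) $\limsup_{n\in I}\|dq_n-d\|\le C\|d\|$ for every $d\in B$;

(b) for all $m\in\mathbb N$ and $\kappa>0$ there is $q\in\operatorname{conv}\{q_n:n\in I,\ n\ge m\}$ with $\|q\|\le1+C+\kappa$.

The bound in (b) does not involve $\sup_n\|q_n\|$.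

*Proof.* Let $\|q_n\|\le N$ for all $n\in I$.

(a) The case $d=0$ is trivial, and by homogeneity it suffices to show $\limsup\|dq_n-d\|\le C$ for $d\in U$. Given $t>0$ pick $d'\in\bigcup_mD_m$ with $\|d-d'\|\le t$. Then
$$\|dq_n-d\|\le\|d'q_n-d'\|+\|(d-d')q_n\|+\|d-d'\|\le\|d'q_n-d'\|+(N+1)t,$$
so $\limsup\|dq_n-d\|\le C+(N+1)t$. Let $t\to0$.

(b) Put
$$K_m=\operatorname{conv}\{q_n:n\in I,\ n\ge m\},\qquad L_m=\inf\{\|q\|:q\in K_m\}.$$
The sets $K_m$ decrease, so $L_m$ increases, and $L_m\le N$. Let $L=\sup_mL_m=\lim_mL_m$. It suffices to prove $L\le1+C$: then $L_m\le1+C<1+C+\kappa$ for every $m$, and some $q\in K_m$ has $\|q\|\le1+C+\kappa$.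

Let $0<t<1$. Make three choices.

1. Choose $m_0$ with $L_{m_0}\ge L-t$, and $q\in K_{m_0}$ with $\|q\|\le L+t$. This is possible as $L_{m_0}\le L<L+t$.
2. By (a) applied to $d=q$, choose $m_1\ge m_0$ with $\|qq_n-q\|\le C\|q\|+t$ for all $n\in I$ with $n\ge m_1$.
3. Choose $q'\in K_{m_1}$ with $\|q'\|\le L+t$. This is possible as $L_{m_1}\le L$.

Since $q'$ is a convex combination of $q_n$ with $n\ge m_1$, the element $qq'-q$ is the same convex combination of the $qq_n-q$, so $\|qq'-q\|\le C\|q\|+t$. Therefore
$$\|qq'\|\le(1+C)\|q\|+t\le(1+C)(L+t)+t .$$
Both $q$ and $q'$ lie in $K_{m_0}$, hence so does $\frac12(q+q')$, and its norm is at least $L_{m_0}\ge L-t$. Using $\|f^2\|=\|f\|^2$ for $f=\frac12(q+q')$,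
$$\begin{aligned}\max(L-t,0)^2&\le\big\|\tfrac12(q+q')\big\|^2=\tfrac14\|(q+q')^2\|\le\tfrac14\big(\|q\|^2+\|q'\|^2+2\|qq'\|\big)\\&\le\tfrac12(L+t)^2+\tfrac12\big((1+C)(L+t)+t\big).\end{aligned}$$
Letting $t\to0$ gives $L^2\le\frac12L^2+\frac12(1+C)L$, that is, $L^2\le(1+C)L$. Hence $L\le1+C$ (trivially if $L=0$). $\square$

**Lemma 6.** Suppose there are $N>0$ and $\eta<1$ such that for infinitely many $n$ there is $q_n\in B$ with $\|q_n\|\le N$ and $\|dq_n-d\|\le\eta$ for all $d\in D_n$. Then $B$ has a sequential approximate identity bounded by $1$.

*Proof.* Let $I$ be the infinite set of these $n$. Since the $D_n$ are non-empty, $\eta\ge0$.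

*From absolute to relative error.* As the $D_n$ increase, $\limsup_{n\in I}\|dq_n-d\|\le\eta$ for every $d\in\bigcup_mD_m$. By Lemma 5(a), $\limsup_{n\in I}\|gq_n-g\|\le\eta\|g\|$ for every $g\in B$. Fix $\eta'\in(\eta,1)$. Then for each finite $G\subset B$ some $p$ among the $q_n$ satisfies
$$\|(1-p)g\|\le\eta'\|g\|\qquad(g\in G). \tag{5}$$

*Making the error small with the norm under control.* Let $F\subset B$ be finite and $k\in\mathbb N$. Composing $k$ approximate units makes the error $\eta'^{\,k}$; the point is to keep the norm bounded independently of $k$, and for this we let each new $p_i$ also act on the earlier ones. Choose $p_1,\dots,p_k$ inductively among the $q_n$ so that $p=p_i$ satisfies (5) for the finite set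
$$G_i=\Big\{f\prod_{j<i}(1-p_j):f\in F\Big\}\cup\Big\{p_h\prod_{h<j<i}(1-p_j):1\le h<i\Big\}.$$
Put $P_h=\prod_{h<j\le k}(1-p_j)$ for $0\le h\le k$, with $P_k=1$. Then $P_h-P_{h-1}=P_h-(1-p_h)P_h=p_hP_h$, so
$$e:=1-\prod_{i=1}^k(1-p_i)=P_k-P_0=\sum_{h=1}^kp_hP_h\in B .$$
By the choice of $p_{h+1},\dots,p_k$, each factor $1-p_i$ with $i>h$ shrinks the product $p_h\prod_{h<j<i}(1-p_j)$ by the factor $\eta'$, so $\|p_hP_h\|\le\eta'^{\,k-h}N$. Hence
$$\|e\|\le\sum_{h=1}^kN\eta'^{\,k-h}\le N':=\frac N{1-\eta'} .$$
In the same way, for $f\in F$,
$$\|f-fe\|=\Big\|f\prod_{i=1}^k(1-p_i)\Big\|\le\eta'^{\,k}\|f\| .$$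

*A bounded approximate identity, then bound $1$.* Apply this with $F=D_n$ and $k$ so large that $\eta'^{\,k}\le1/n$. We get, for each $n\in\mathbb N$, an element $e_n\in B$ with $\|e_n\|\le N'$ and $\|de_n-d\|\le1/n$ for $d\in D_n$. So $\lim_n\|de_n-d\|=0$ for $d\in\bigcup_mD_m$, and Lemma 5(b) with $C=0$ gives for each $m$ an element $u_m\in\operatorname{conv}\{e_n:n\ge m\}$ with $\|u_m\|\le1+\frac1m$. For $d\in D_m$ and $n\ge m$ we have $d\in D_n$ and $\|de_n-d\|\le1/n\le1/m$, so by convexity $\|du_m-d\|\le1/m$ for $d\in D_m$. Put $v_m=u_m/(1+\frac1m)$. Then $\|v_m\|\le1$. If $d\in\bigcup_nD_n$, then $d\in D_m$ for all large $m$, and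
$$\|dv_m-d\|\le\frac{\|du_m-d\|}{1+1/m}+\Big(1-\frac1{1+1/m}\Big)\|d\|\longrightarrow0 .$$
By density of $\bigcup_nD_n$ in $U$, the bound $\|v_m\|\le1$ and homogeneity, $dv_m\to d$ for all $d\in B$: this is Lemma 5(a) with $C=0$, applied to $(v_m)$. $\square$

## 5. Good finite sequences and descent along the tree

Return to the elements $q_n$ of Lemma 4, with norm bound $N=R/s_{\ell+1}$. By the second half of (4) they are approximate units with asymptotic error $\varepsilon/s_{\ell+1}$ on every $d\in\bigcup_mD_m$. Lemma 5(b) therefore produces averages of norm at most about $1+\varepsilon/s_{\ell+1}$: the uncontrolled $R$ is gone. Averaging over $n$ sacrifices the estimate on the varying set $D_n$, but keeps the estimates on the fixed sets $D_{n_1},\dots,D_{n_\ell}$, because these are convex conditions. If we have such averages for infinitely many values of the last coordinate $n_\ell$, we can average again, over $n_\ell$. This sacrifices level $\ell$ and improves the norm to about $1+\varepsilon/s_\ell$. Proceeding down to length $1$ we arrive at error about $\varepsilon$ with norm about $1+\varepsilon/s_2$, and Lemma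 6 applies. The definition records the state of this process at each length.

Fix
$$\varepsilon=\tfrac14,\qquad C_j=\frac{\varepsilon}{s_j}=2^{j-3}\quad(j\ge1),$$
so $C_1=\frac14$ and $C_2=\frac12$.

**Definition (good sequence).** A finite sequence $\sigma=(n_1,\dots,n_\ell)$ with $\ell\ge1$ is *good* if for every $\kappa>0$ there is $q\in B$ with
$$\|q\|\le1+C_{\ell+1}+\kappa,\qquad\|dq-d\|\le C_j+\kappa\quad(d\in D_{n_j},\ 1\le j\le\ell). \tag{6}$$

For instance, $(n)$ is good when, up to $\kappa$, some $q$ of norm at most $\frac32$ moves each $d\in D_n$ by at most $\frac14$. And $(n_1,n_2)$ is good when, up to $\kappa$, some $q$ of norm at most $2$ moves each $d\in D_{n_1}$ by at most $\frac14$ and each $d\in D_{n_2}$ by at most $\frac12$. The definition does not mention the divisors $a_{\mathbf n}$.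

**Step 1.** This step is the descent by one level. *If $\sigma=(n_1,\dots,n_\ell)$, $\ell\ge1$, and $\sigma^\frown n$ is good for all $n$ in an infinite set $I$, then $\sigma$ is good.*

For $n\in I$ let $q_n$ satisfy (6) for $\sigma^\frown n$ (which has length $\ell+1$) with $\kappa=1/n$. Then
$$\|q_n\|\le1+C_{\ell+2}+\tfrac1n\le2+C_{\ell+2},$$
$$\|dq_n-d\|\le C_j+\tfrac1n\quad(d\in D_{n_j},\ j\le\ell),\qquad\|dq_n-d\|\le C_{\ell+1}+\tfrac1n\quad(d\in D_n).$$
A given $d\in\bigcup_mD_m$ lies in $D_n$ for all large $n$, so $\limsup_{n\in I}\|dq_n-d\|\le C_{\ell+1}$. Thus Lemma 5 applies with $C=C_{\ell+1}$. Given $\kappa>0$ take $m\ge1/\kappa$; Lemma 5(b) gives $q\in\operatorname{conv}\{q_n:n\in I,\ n\ge m\}$ with $\|q\|\le1+C_{\ell+1}+\kappa$. For $d\in D_{n_j}$ with $j\le\ell$, every $n\ge m$ in $I$ satisfies $\|dq_n-d\|\le C_j+\frac1n\le C_j+\kappa$, so by convexity $\|dq-d\|\le C_j+\kappa$. Hence $\sigma$ is good.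

**Step 2.** This step is the bottom of the descent. *If infinitely many sequences $(n)$ of length $1$ are good, then $B$ has a sequential approximate identity bounded by $1$.*

Take $\kappa=\frac14$ in (6) with $\ell=1$. For infinitely many $n$ there is $q_n$ with $\|q_n\|\le\frac54+C_2$ and $\|dq_n-d\|\le C_1+\frac14=\frac12$ for $d\in D_n$. Apply Lemma 6 with $N=\frac54+C_2$ and $\eta=\frac12$.

## 6. Baire category on the tree of bad sequences

It remains to find enough good sequences. The first attempt applied Baire category to all of $\mathbb N^{\mathbb N}$. We now apply it only to those infinite sequences along which goodness never occurs, and show that goodness occurs after all. The remaining two steps complete the proof of Theorem 3.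

**Step 3.** This step sets up the contradiction and finds a set of infinite sequences in which divisors are close. Suppose that $B$ has no sequential approximate identity bounded by $1$.

Let $T$ be the set of all finite sequences, including $\emptyset$, none of whose non-empty initial segments (the sequence itself counts, if non-empty) is good. Then
$$\text{if }\sigma\in T,\text{ then }\sigma^\frown n\in T\text{ for all but finitely many }n. \tag{7}$$
Indeed, for $\sigma\in T$ we have $\sigma^\frown n\notin T$ exactly when $\sigma^\frown n$ is good. If this happened for infinitely many $n$, then for $\sigma=\emptyset$ Step 2 would contradict our supposition, and for $\sigma\ne\emptyset$ Step 1 would make $\sigma$ good, contradicting $\sigma\in T$.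

Let
$$Y=\{\mathbf n\in\mathbb N^{\mathbb N}:(n_1,\dots,n_k)\in T\text{ for all }k\}.$$
Each condition depends on finitely many coordinates only, so $Y$ is closed in $\mathbb N^{\mathbb N}$, hence completely metrizable. By (7), every $\sigma\in T$ can be extended one entry at a time within $T$; since initial segments of elements of $T$ are in $T$, the resulting infinite sequence lies in $Y$. So every $\sigma\in T$ is an initial segment of some element of $Y$, and $Y\ne\emptyset$ because $\emptyset\in T$. For $\tau\in T$ let $Y_\tau$ be the set of elements of $Y$ that extend $\tau$. The sets $Y_\tau$, $\tau\in T$, are non-empty and form a base of the topology of $Y$.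

By separability $B=\bigcup_{i\in\mathbb N}V_i$ with $\operatorname{diam}V_i\le\varepsilon$ (balls of radius $\varepsilon/2$ around a dense sequence). Put $Y^i=\{\mathbf n\in Y:a_{\mathbf n}\in V_i\}$, so $Y=\bigcup_iY^i$. We know nothing about how $a_{\mathbf n}$ depends on $\mathbf n$, so the $Y^i$ are arbitrary sets, but the Baire category theorem does not mind: some $Y^i$ is not nowhere dense, that is, its closure contains some $Y_\tau$. Then $Y^i\cap Y_\tau$ is dense in the open set $Y_\tau$. If $\tau'\in T$ extends $\tau$, then $Y_{\tau'}$ is an open subset of $Y_\tau$, so $Y^i\cap Y_{\tau'}$ is dense in $Y_{\tau'}$. Extending $\tau$ within $T$ if necessary, we may assume $\tau=(n_1,\dots,n_\ell)$ with $\ell\ge1$.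

**Step 4.** This step shows that $\tau$ is good, which is absurd since $\tau\in T$ and $\ell\ge1$.

Pick $\varphi\in Y^i\cap Y_\tau$. Let $I=\{n:\tau^\frown n\in T\}$, which is cofinite by (7). For $n\in I$ the set $Y_{\tau^\frown n}$ is a non-empty open subset of $Y_\tau$, so by density there is $\psi_n\in Y^i\cap Y_{\tau^\frown n}$. It extends $\tau^\frown n$, and since $a_\varphi,a_{\psi_n}\in V_i$ we have $\|a_\varphi-a_{\psi_n}\|\le\varepsilon$. So Lemma 4 applies with $\sigma=\tau$. It gives a bounded family $(q_n)_{n\in I}$ and $t_n\to0$ with
$$\|dq_n-d\|\le C_j+\frac{t_n}{s_j}\quad(d\in D_{n_j},\ j\le\ell),\qquad\|dq_n-d\|\le C_{\ell+1}+\frac{t_n}{s_{\ell+1}}\quad(d\in D_n).$$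
Since the $D_n$ increase, the second estimate gives $\limsup_{n\in I}\|dq_n-d\|\le C_{\ell+1}$ for every $d\in\bigcup_mD_m$, so Lemma 5 applies with $C=C_{\ell+1}$.

Let $\kappa>0$ and choose $m$ with $t_n/s_\ell\le\kappa$ for all $n\in I$ with $n\ge m$. Lemma 5(b) gives $q\in\operatorname{conv}\{q_n:n\in I,\ n\ge m\}$ with $\|q\|\le1+C_{\ell+1}+\kappa$. For $j\le\ell$ we have $s_j\ge s_\ell$, so $\|dq_n-d\|\le C_j+t_n/s_\ell\le C_j+\kappa$ for $d\in D_{n_j}$ and $n\in I$, $n\ge m$; by convexity $\|dq-d\|\le C_j+\kappa$ for $d\in D_{n_j}$, $j\le\ell$. This is (6), so $\tau$ is good. The contradiction proves Theorem 3. $\blacksquare$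

Compare this with the first attempt. Baire category still returns some $\tau$ whose length $\ell$ we do not control and some $R$ that we do not control. But all it has to deliver now is the goodness of $\tau$, and goodness allows the norm $1+C_{\ell+1}$, which Lemma 5(b) supplies whatever $R$ is. The passage from length $\ell$ to length $1$ is made by Step 1, which enters the argument through (7).

## 7. Equivalent conditions, a weaker norm condition, and peak points

**Corollary 7.** For a non-zero separable commutative Banach algebra $B$ with $\|f^2\|=\|f\|^2$ for all $f\in B$, the following are equivalent: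

1. null sequences in $B$ factor;
2. null sequences factor with bounded quotients, that is, (F) holds;
3. $B$ has a bounded approximate identity;
4. $B$ has a sequential approximate identity bounded by $1$.

The constant $1$ is optimal. Separability cannot be dropped.

*Proof.* (1)⇒(2) holds because null sequences are bounded; (2)⇒(4) is Theorem 3; (4)⇒(3) is trivial; (3)⇒(1) is Cohen's factorization theorem. For optimality, let $(e_\alpha)$ be any approximate identity and $f\ne0$. Then $\|f\|=\lim_\alpha\|fe_\alpha\|\le\|f\|\sup_\alpha\|e_\alpha\|$, so $\sup_\alpha\|e_\alpha\|\ge1$. The last claim is the third fact recalled in Section 2. $\square$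

The exact equality $\|f^2\|=\|f\|^2$ can be relaxed to an inequality, by renorming.

**Corollary 8.** Let $B\ne\{0\}$ be a separable commutative Banach algebra such that $\|f\|^2\le k\|f^2\|$ for all $f\in B$ and some constant $k$. If (F) holds, then $B$ has a sequential approximate identity bounded by $k$.

*Proof.* Let $r(f)=\lim_n\|f^n\|^{1/n}$ be the spectral radius. Induction on $n$ gives $\|f\|^{2^n}\le k^{2^n-1}\|f^{2^n}\|$: squaring this inequality and using $\|f^{2^n}\|^2\le k\|f^{2^{n+1}}\|$ gives the next one. Taking $2^n$-th roots and letting $n\to\infty$,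
$$r(f)\le\|f\|\le k\,r(f). \tag{8}$$

We check that $r$ is a norm with the required properties. Homogeneity and $r(f^2)=r(f)^2$ are clear from the formula, and $r(f)=0$ only for $f=0$ by (8). Since $B$ is commutative, $\|(fg)^n\|\le\|f^n\|\,\|g^n\|$, so $r(fg)\le r(f)r(g)$. For subadditivity let $\alpha>r(f)$ and $\beta>r(g)$. There is $K\ge1$ with $\|f^n\|\le K\alpha^n$ and $\|g^n\|\le K\beta^n$ for all $n\ge1$. Expanding $(f+g)^n$ by the binomial theorem gives $\|(f+g)^n\|\le K^2(\alpha+\beta)^n$, so $r(f+g)\le\alpha+\beta$; let $\alpha\to r(f)$ and $\beta\to r(g)$.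

By (8), $r$ is equivalent to the original norm. So $(B,r)$ is a separable commutative Banach algebra in which (F) still holds, and $r(f^2)=r(f)^2$. Theorem 3 gives a sequential approximate identity $(v_m)$ with $r(v_m)\le1$. It is an approximate identity for the original norm too, and $\|v_m\|\le k\,r(v_m)\le k$. $\square$

For the last corollary, recall some standard facts. Let $A$ be a separable uniform algebra and $\Phi_A$ its character space, which is compact, and metrizable because $A$ is separable. The Gelfand transform is isometric on $A$, since $\sup_{\Phi_A}|\hat f|=\lim_n\|f^{2^n}\|^{2^{-n}}=\|f\|$. So $A$ may be regarded as a uniform algebra on $\Phi_A$, and we write $f(y)$ for the value of a character $y$ at $f$. A point $x\in\Phi_A$ is a *peak point* for $A$ if some $f\in A$ *peaks* at $x$: $f(x)=1$ and $|f|<1$ on $\Phi_A\setminus\{x\}$. In the disc algebra, where $\Phi_A$ is the closed disc, the function $(1+z)/2$ peaks at $1$, while $0$ is not a peak point by the maximum principle. A probability measure $\mu$ on $\Phi_A$ *represents* $x$ if $f(x)=\int f\,d\mu$ for all $f\in A$. For example, normalized arc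 length on the unit circle represents $0$ for the disc algebra.

**Corollary 9.** Let $A$ be a separable uniform algebra with (compact metrizable) character space $\Phi_A$, let $x\in\Phi_A$, and let $M_x=\ker x\ne\{0\}$. Null sequences in $M_x$ factor if and only if $x$ is a peak point for $A$, regarded as a uniform algebra on $\Phi_A$.

*Proof.* Suppose $f\in A$ peaks at $x$, and let $g\in M_x$. Given $\delta>0$, let $W$ be an open neighborhood of $x$ on which $|g|<\delta$. On the compact set $\Phi_A\setminus W$ we have $|f|\le c$ for some $c<1$, so $|gf^n|\le\max(\delta,\|g\|c^n)$ on $\Phi_A$. Hence $gf^n\to0$ uniformly, that is, $g(1-f^n)\to g$. Since $1-f^n$ vanishes at $x$ and $\|1-f^n\|\le2$, the sequence $(1-f^n)$ is an approximate identity in $M_x$ bounded by $2$. By Cohen's factorization theorem null sequences in $M_x$ factor.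

Conversely, suppose null sequences in $M_x$ factor. As a subspace of $A$, $M_x$ is separable, so Theorem 3 gives a sequential approximate identity $(v_m)$ in $M_x$ with $\|v_m\|\le1$. Let $y\in\Phi_A$ with $y\ne x$. There is $h\in A$ with $h(y)\ne h(x)$, so $g=h-h(x)1\in M_x$ has $g(y)\ne0$. From $gv_m\to g$ we get $g(y)v_m(y)\to g(y)$, so $v_m(y)\to1$. Thus $v_m$ converges pointwise to the indicator function of $\Phi_A\setminus\{x\}$, and $|v_m|\le1$. If $\mu$ is a probability measure representing $x$, dominated convergence gives
$$0=v_m(x)=\int v_m\,d\mu\longrightarrow\mu(\Phi_A\setminus\{x\}),$$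
so $\mu=\delta_x$. Since $\Phi_A$ is metrizable, a point whose only representing probability measure is the point mass is a peak point (Bishop; see T. W. Gamelin, *Uniform Algebras*, Section II.11). $\square$
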